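\title{Partitioning planar point sets into empty convex quadrilaterals}

\begin{abstract}
Let $G_4(n)$ be the largest number such that every set of $n$ points in the plane, no three collinear, contains $G_4(n)$ pairwise disjoint four-point subsets, each of which is the vertex set of a convex quadrilateral with no point of the set in its interior. We prove the conjecture $G_4(n)=\lfloor (n-1)/4\rfloor$ for all $n\ge1$. We also show that the least number of parts that suffices to partition every $n$-point set into empty convex polygons is $\lceil (n+1)/4\rceil$. The proof is an induction: for $n\ge5$, $n\ne10$, one can always remove one quadrilateral, two quadrilaterals, or one quadrilateral at each vertex of the convex hull, in such a way that no removed point lies in the convex hull of the remaining points.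
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All point sets in this paper are finite subsets of the plane with no three points on a line. Let $P$ be such a set. A subset of $P$ is an \emph{empty convex polygon} of $P$ if it is the vertex set of a convex polygon whose interior contains no point of $P$; a single point and a pair of points (a segment) count as degenerate empty convex polygons. An \emph{empty partition} of $P$ is a partition of the set $P$ into empty convex polygons of $P$. The parts are disjoint as sets of points; their convex hulls may overlap. For a positive integer $k$, let $g_k(P)$ be the largest number of $k$-gons in an empty partition of $P$, and let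
\[
G_k(n)=\min\{g_k(P): |P|=n\}.
\]
We study $k=4$ and call an empty convex quadrilateral of $P$ a \emph{quad} of $P$. Points that are not needed can be left as singletons, so $g_4(P)$ is the largest number of pairwise disjoint quads of $P$.

Counting points gives $G_4(n)\le\lfloor n/4\rfloor$. A triangle with a point inside shows $G_4(4)=0$, while every five points contain a quad (Example~\ref{ex:five}). The latter fact gives a first lower bound: cut $P$ by parallel lines into strips of five points each. A quad of the five points of a strip lies in the strip, so it is a quad of $P$, and $G_4(n)\ge\lfloor n/5\rfloor$. This argument wastes one point for every quad. The case $n=4$ shows that some waste is unavoidable, and the most optimistic guess is that one wasted point is enough altogether, so that $4m+1$ points always contain $m$ disjoint quads. It is known that $G_4(4m+1)=m$ for $1\le m\le4$ and that $G_4(n)\ge\lfloor 9n/38\rfloor$ for all $n$. The conjecture $G_4(n)=\lfloor (n-1)/4\rfloor$ is posed in \cite{quads}. We prove it; the proof is self-contained and does not use the known values just quoted.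

\begin{theorem}\label{thm:main}
$G_4(n)=\lfloor (n-1)/4\rfloor$ for all $n\ge1$.
\end{theorem}

The same induction controls the points that are left over.

\begin{theorem}\label{thm:partition}
Let $n=4m+r\ge1$ with $0\le r\le3$. Every $n$-point set has an empty partition consisting of
\begin{itemize}
\item $m$ quads and one point, if $r=1$;
\item $m$ quads and one segment, if $r=2$;
\item $m$ quads and one empty triangle, if $r=3$;
\item $m-1$ quads, one empty triangle and one point, if $r=0$.
\end{itemize}
Consequently the least number $N$ such that every $n$-point set has an empty partition with at most $N$ parts is exactly $\lceil (n+1)/4\rceil$.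
\end{theorem}

The obstacle to an induction is that emptiness is not inherited upward: if we take a quad out of $P$, then a quad of the remaining set may contain one of the deleted points in its interior. This cannot happen when the deleted points lie outside the convex hull of the remaining ones, which leads to the central notion of the paper. A nonempty subset $S\subseteq P$ is \emph{removable} if $S$ is a disjoint union of quads of $P$ and
\[
S\cap\operatorname{conv}(P\setminus S)=\emptyset .
\]

\begin{theorem}\label{thm:removable}
Let $|P|=n\ge5$, $n\ne10$, and let $k$ be the number of vertices of $\operatorname{conv}P$. Then $P$ has a removable set of size $4$, $8$ or $4k$.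
\end{theorem}

Section~\ref{sec:blocking} gives the extremal point sets, and Section~\ref{sec:induction} derives Theorems~\ref{thm:main} and~\ref{thm:partition} from Theorem~\ref{thm:removable}. The rest of the paper proves Theorem~\ref{thm:removable}. We view $P$ from an edge $AB$ of its convex hull through a projective map that sends $A$ and $B$ to infinity (Section~\ref{sec:frames}). If no single quad is removable, the points near each edge are forced into a rigid pattern that contains a quad at $A$ (Section~\ref{sec:edge}). These $k$ quads, one for each hull vertex, are removable together as soon as they are disjoint, and they are disjoint unless the patterns of two consecutive edges share a specific point (Section~\ref{sec:pinwheel}). In that exceptional case we find two quads that are removable together, unless $n=10$ (Section~\ref{sec:tight}).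

\section{Point sets that need many parts}\label{sec:blocking}

In a triangle with a point inside, one inner point prevents three outer points from lying in a common part. The construction below does the same for all triples of vertices of a convex $\rho$-gon, using only $\rho-2$ inner points.

\begin{proposition}\label{prop:blocking}
For every $n\ge4$ there is an $n$-point set all of whose empty partitions have at least $\lceil (n+1)/4\rceil$ parts.
\end{proposition}

\begin{proof}
Let $\rho=\lfloor n/2\rfloor+1\ge3$, and let $h_1,\dots,h_\rho$ be the vertices of a convex $\rho$-gon in cyclic order. Fix $b$ with $2\le b\le\rho-1$. Seen from $h_b$, the other vertices appear in the angular order $h_{b+1},\dots,h_\rho,h_1,\dots,h_{b-1}$. Hence for $a<b<c$ the angle $h_ah_bh_c$ contains the angle $h_1h_bh_\rho$. Near $h_b$ the triangle $h_ah_bh_c$ coincides with its angle at $h_b$, so the points of the open angle $h_1h_bh_\rho$ that are close enough to $h_b$ form an open set $U_b$ interior to all the triangles $h_ah_bh_c$ with $a<b<c$. Choose $q_2\in U_2,\dots,q_{\rho-1}\in U_{\rho-1}$ one after the other, each off all lines through two earlier points. This gives $2\rho-2$ points, which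 is $n$ for even $n$ and $n-1$ for odd $n$; for odd $n$ add one more point inside the polygon, again off all lines through two earlier points. Call the resulting set $P$.

A convex polygon with vertices $h_a,h_b,h_c$, $a<b<c$, among its vertices contains $q_b$ in its interior. So each part of an empty partition of $P$ contains at most two of the $h_i$, and there are at least $\lceil\rho/2\rceil$ parts. For odd $n$ we have $\rho/2=(n+1)/4$. For even $n$ we have $\rho/2=(n+2)/4$, and $\lceil(n+2)/4\rceil=\lceil(n+1)/4\rceil$ because $n+1$ is not divisible by $4$.
\end{proof}

\section{Removable sets and the induction}\label{sec:induction}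

A point $p$ of a finite set $Z$ is \emph{extreme} in $Z$ if $p\notin\operatorname{conv}(Z\setminus\{p\})$; the extreme points are the vertices of $\operatorname{conv}Z$. A point that is extreme in $Z$ is extreme in every subset of $Z$ that contains it. If $p,q\in Z$ and all other points of $Z$ lie strictly on one side of the line $pq$, then $p$ and $q$ are extreme in $Z$, since $\operatorname{conv}(Z\setminus\{p\})$ meets the line only in $q$, and symmetrically. Four points are in convex position if and only if each of them is extreme among the four.

\begin{lemma}\label{lem:peel}
Let $S\subseteq P$.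
\begin{enumerate}
\item[(a)] If $S\cap\operatorname{conv}(P\setminus S)=\emptyset$, then every empty convex polygon of $P\setminus S$ is an empty convex polygon of $P$.
\item[(b)] If $S=\{y_1,\dots,y_j\}$ and each $y_i$ is extreme in $P\setminus\{y_1,\dots,y_{i-1}\}$, then $S\cap\operatorname{conv}(P\setminus S)=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The polygon lies in $\operatorname{conv}(P\setminus S)$, which contains no point of $S$. (b) We have $y_i\notin\operatorname{conv}(P\setminus\{y_1,\dots,y_i\})\supseteq\operatorname{conv}(P\setminus S)$.
\end{proof}

In the situation of (b) we say that we \emph{peel} $y_1,\dots,y_j$. To show that a union of disjoint quads is removable it suffices to peel its points in some order.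

\begin{proof}[Proof of Theorem~\ref{thm:partition} from Theorem~\ref{thm:removable}]
Let first $r\in\{1,3\}$; we use induction on $m$. For $m=0$ the set is a point or a triangle. For $m\ge1$ the number $n$ is odd and at least $5$, so $n\ne10$, and Theorem~\ref{thm:removable} gives a removable set $S$ with $|S|=4j$, $j\ge1$. Since $n$ is odd, $4j<n$, and $P\setminus S$ has $4(m-j)+r$ points with $m-j\ge0$. By induction $P\setminus S$ has a partition of the required type, by Lemma~\ref{lem:peel}(a) its parts are empty in $P$, and we add the $j$ quads of $S$.

Let now $r\in\{0,2\}$, and let $v$ be extreme in $P$. By Lemma~\ref{lem:peel}(a), empty polygons of $P\setminus\{v\}$ are empty in $P$. If $r=2$, partition $P\setminus\{v\}$ into $m$ quads and a point $p$, and replace $\{p\}$ by the segment $\{p,v\}$. If $r=0$, the set $P\setminus\{v\}$ has $4(m-1)+3$ points; partition it into $m-1$ quads and an empty triangle, and add the part $\{v\}$.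

In each case there are $m+1=\lceil(4m+r+1)/4\rceil$ parts. Fewer parts do not suffice: for $n\le3$ the number $m+1$ equals $1$, and for $n\ge4$ we apply Proposition~\ref{prop:blocking}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:partition}]
The partitions of Theorem~\ref{thm:partition} contain $\lfloor(n-1)/4\rfloor$ quads, which gives the lower bound. If $4\nmid n$, then $g_4(P)\le\lfloor n/4\rfloor=\lfloor(n-1)/4\rfloor$ for every $P$. If $n=4m$, take the set of Proposition~\ref{prop:blocking}. Its empty partitions have at least $m+1$ parts, whereas $m$ disjoint quads would form an empty partition with $m$ parts. So $G_4(4m)\le m-1$.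
\end{proof}

Theorem~\ref{thm:removable} was applied only for odd $n$, so the exception $n=10$ costs nothing.

\section{Frames}\label{sec:frames}

Quads that can be peeled contain vertices of $\operatorname{conv}P$, so we look at $P$ from a hull edge. Let $A,B$ be adjacent vertices of $\operatorname{conv}P$ and let $Q=P\setminus\{A,B\}$. The points of $Q$ are ordered in two ways, by the angle at $A$ measured from the ray $AB$ and by the angle at $B$ measured from the ray $BA$. We turn these two angles into Cartesian coordinates in a way that preserves convexity.

Apply an affine map, possibly reversing orientation, so that $A=(0,0)$, $B=(1,0)$, and $Q$ lies in the half-plane $U=\{(\xi,\eta):\eta>0\}$. On $U$ put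
\[
(X,Y)=\Phi(\xi,\eta)=\Big(\frac{\xi-1}{\eta},\,-\frac{\xi}{\eta}\Big).
\]
For $p\in U$ we have $X(p)=-\cot\angle ABp$ and $Y(p)=-\cot\angle BAp$. So $X$ increases with the angle at $B$ and $Y$ increases with the angle at $A$; the level sets of $X$ are rays from $B$ and the level sets of $Y$ are rays from $A$. Since no three points of $P$ are collinear, the points of $Q$ have distinct $X$-coordinates and distinct $Y$-coordinates. We call the coordinates $(X,Y)$ the \emph{frame} $(A,B)$. The words left, right, lower, higher, above, below and slope refer to the frame. Composing the normalization with $(\xi,\eta)\mapsto(1-\xi,\eta)$ shows that the frame $(B,A)$ is obtained from the frame $(A,B)$ by exchanging $X$ and $Y$.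

For an ordered pair $(A,B)$ of adjacent hull vertices let $\beta_0(A,B),\beta_1(A,B),\dots$ be the points of $Q$ in the order of increasing angle at $A$, starting from $AB$. In the frame $(A,B)$ we write
\[
b_j=\beta_j(A,B),\qquad \ell_j=\beta_j(B,A):
\]
the $b_j$ list $Q$ from the bottom, the $\ell_j$ list $Q$ from the left.

A line through two points of $Q$ is neither horizontal nor vertical, so it has an upper and a lower side, and a left and a right side. For positive slope, left means above and right means below; for negative slope, left means below and right means above. The \emph{path} $pqr$ is the union of the segments $pq$ and $qr$. We collect the properties of frames that we use.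

\begin{enumerate}
\item[(F1)] \emph{Convexity.} $\Phi$ is injective, maps segments to segments, and preserves the orientation of triples. Hence convex hulls, extreme points and sides of lines for subsets of $Q$ can be read in the frame.

Indeed, $X+Y=-1/\eta$ and $Y=-\xi/\eta$ determine $(\xi,\eta)$. The map $p\mapsto\eta(p)\Phi(p)$ is affine, so $\Phi(\lambda p+(1-\lambda)q)$ is the convex combination of $\Phi(p)$ and $\Phi(q)$ with weights proportional to $\lambda\eta(p)$ and $(1-\lambda)\eta(q)$. The linear map $(\xi,\eta,\zeta)\mapsto(\xi-\zeta,-\xi,\eta)$ has determinant $1$, so the determinant with rows $(X_i,Y_i,1)$, $i=1,2,3$, equals the determinant with rows $(\xi_i,\eta_i,1)$ divided by $\eta_1\eta_2\eta_3>0$.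

\item[(F2)] \emph{Three points.} Let $X(p)<X(q)<X(r)$. The statements ``$q$ is above $pr$'', ``$p$ is below $qr$'' and ``$r$ is below $pq$'' are equivalent, since each says that the slope of $pq$ exceeds the slope of $qr$. They hold if $q$ is higher than $p$ and $r$. Exchanging the coordinates: for $Y(p)<Y(q)<Y(r)$, the statements ``$q$ is right of $pr$'', ``$p$ is left of $qr$'' and ``$r$ is left of $pq$'' are equivalent, and they hold if $q$ is to the right of $p$ and $r$.

\item[(F3)] \emph{The points $A$ and $B$.} The segment from $p\in U$ to $B$ becomes the downward vertical ray from $p$, because $X$ is constant on it and $X+Y=-1/\eta\to-\infty$. Likewise the segment from $p$ to $A$ becomes the leftward horizontal ray. For $p,q\in Q$ the segment $pB$ leaves the line $pq$ downward, so \emph{$B$ lies below and $A$ lies left of every line through two points of $Q$}. In particular $A$ lies above such a line if its slope is positive. The triangle $ABp$ becomes the quadrant of all points that are neither higher than $p$ nor to the right of $p$.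

\item[(F4)] \emph{Three kinds of quads.} Let $p,q,r\in Q$.
\begin{itemize}
\item \emph{$B$-quads.} If $X(p)<X(q)<X(r)$, $q$ is above $pr$, and no point $s\in Q$ with $X(p)<X(s)<X(r)$ is below the path $pqr$, then $\{B,p,q,r\}$ is a quad.
\item \emph{$A$-quads.} If $Y(p)<Y(q)<Y(r)$, $q$ is right of $pr$, and no point $s\in Q$ with $Y(p)<Y(s)<Y(r)$ is left of the path $pqr$, then $\{A,p,q,r\}$ is a quad. The last condition holds if $p,q,r$ are consecutive among the $b_j$.
\item \emph{$AB$-quads.} If $pq$ has negative slope and no point of $Q$ is below the line $pq$, then $\{A,B,p,q\}$ is a quad.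
\end{itemize}
For the first kind, the hull of $\{B,p,q,r\}$ is the union of the downward rays from the triangle $pqr$, that is, the region on and below the path $pqr$; the points $p,q,r$ are its corners, and $A,B$ are extreme in $P$. The second kind follows by exchanging the coordinates. For the third kind, neither of $p,q$ lies in the quadrant of the other, so the four points are in convex position; their hull is the union of the quadrants of the points of the segment $pq$, which lies on or below the line $pq$ because the slope is negative.

\item[(F5)] \emph{Extreme points.} Let $W\subseteq Q$. The lowest point of $W$ is extreme in $W\cup\{A\}$, and the leftmost and the rightmost point of $W$ are extreme in $W\cup\{B\}$: the line joining such a point to $A$, respectively $B$, has the rest of $W$ strictly on one side. If $p$ is the leftmost point of $W$ and $f\in W\setminus\{p\}$ minimizes the slope of $pf$, then $W\setminus\{p,f\}$ lies above the line $pf$, so $p$ and $f$ are extreme in $W$. We call $f$ the \emph{lower tangent point} of $W$ from $p$.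
\end{enumerate}

\begin{example}[five points]\label{ex:five}
Let $n=5$, so that $Q$ has three points. We find a quad by going through the possible pictures.
\begin{enumerate}
\item[(i)] The leftmost point $p$ of $Q$ is not the lowest. Let $f$ be the lower tangent point of $Q$ from $p$. The lowest point is right of $p$ and lower than $p$, so $pf$ has negative slope, and $\{A,B,p,f\}$ is an $AB$-quad.
\item[(ii)] The point $o=b_0$ is also leftmost, and $b_2$ is left of $b_1$. Then $b_2$ lies between $o$ and $b_1$ horizontally and is higher than both, so $\{B,o,b_2,b_1\}$ is a $B$-quad.
\item[(iii)] $X(o)<X(b_1)<X(b_2)$ and $b_1$ is above $ob_2$. Then $\{B,o,b_1,b_2\}$ is a $B$-quad.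
\item[(iv)] $X(o)<X(b_1)<X(b_2)$ and $b_1$ is below $ob_2$. This line has positive slope, so $b_1$ is right of it, and $\{A,o,b_1,b_2\}$ is an $A$-quad.
\end{enumerate}
The general proof starts from the same list. For larger $n$, pictures (i)--(iii) still give a removable quad; in (ii), for instance, we peel $B$ and then the three lowest points, which (F5) allows because $A$ is left behind and lowest points are extreme in the presence of $A$. Picture (iv) still gives a quad, but now $B$ is left behind, and low points may lie in the hull of $B$ and the higher points. The remedy is to remove $B$ as well, together with its own quad of type (iv), and so on around the hull.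
\end{example}

Most $B$-quads below come from the following construction, which places a cap on a segment $pr$ that has all relevant points above it.

\begin{lemma}[cap lemma]\label{lem:cap}
Let $p,r\in Q$ with $X(p)<X(r)$, and let $V\subseteq Q\setminus\{p,r\}$ consist of points that are right of $p$ and above the line $pr$. Suppose that some point of $V$ is left of $r$, and among such points let $q$ maximize the slope of $qr$. Then $V\setminus\{q\}$ lies above the line $qr$, the point $q$ is extreme in $V$, and no point of $V$ is below the path $pqr$.
\end{lemma}

\begin{proof}
A point $v$ left of $r$ is above the line $qr$ if and only if the slope of $vr$ is smaller than that of $qr$; this holds for the points $v\in V\setminus\{q\}$ left of $r$. As $q$ is above $pr$, the slope of $qr$ is smaller than that of $pr$. For $v\in V$ right of $r$, the slope of $rv$ exceeds that of $pr$, hence that of $qr$, so $v$ is above $qr$. Thus $q$ is extreme in $V\cup\{r\}$. By (F2), $p$ is below $qr$, so the path $pqr$ lies on or below the line $qr$.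
\end{proof}

\section{The pattern at a hull edge}\label{sec:edge}

Call $P$ \emph{irreducible} if $n=|P|\ge5$ and $P$ has no removable set of size $4$ or $8$. From now on $P$ is irreducible, $H$ is the set of vertices of $\operatorname{conv}P$, and $I=P\setminus H$. This section and the next use only the absence of removable quads; sets of size $8$ enter in Section~\ref{sec:tight}. The hypothesis $n\ge5$ gives $|Q|\ge3$ in every frame, so that $b_0,b_1,b_2$ and $\ell_0,\ell_1,\ell_2$ exist. It cannot be dropped from Theorem~\ref{thm:removable}, since a triangle with a point inside has no quad.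

Let $(A,B)$ be an ordered pair of adjacent hull vertices. We work in the frame $(A,B)$.

\begin{lemma}[tip]\label{lem:tip}
The lowest point of $Q$ is also the leftmost: $b_0=\ell_0$. This point lies in $I$.
\end{lemma}

\begin{proof}
Otherwise let $p$ be the leftmost point of $Q$ and $f$ the lower tangent point of $Q$ from $p$. As in Example~\ref{ex:five}(i), $pf$ has negative slope and $\{A,B,p,f\}$ is an $AB$-quad. Peel $A,B,p,f$; the last two are extreme in $Q$. This is a removable quad, a contradiction. If $z\in Q\setminus\{b_0\}$, then $b_0$ is lower than $z$ and left of $z$, so it is interior to the triangle $ABz$ by (F3).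
\end{proof}

The point $o=b_0=\ell_0$ is the \emph{tip} of the edge $AB$; it does not depend on the order of $A$ and $B$. Every line from $o$ to another point of $Q$ has positive slope. The next lemma excludes pictures (ii) and (iii) of Example~\ref{ex:five} and shows more: $Q$ lies in the cone with apex $o$ spanned by $b_1$ and $\ell_1$. See Figure~\ref{fig:cone}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\fill[gray!20] (-1.5,0)--(0,0)--(3,0.6)--(4.6,1.5)--(-1.5,1.5)--cycle;
\fill[gray!60,opacity=0.4] (0,-1.2)--(0,0)--(0.8,2.2)--(1.8,3.2)--(1.8,-1.2)--cycle;
\draw[dashed] (3,0.6)--(5.5,1.1) (0.8,2.2)--(1.3,3.575);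
\draw (4.6,1.5)--(3,0.6)--(0,0)--(0.8,2.2)--(1.8,3.2);
\draw[->] (0,0)--(-1.5,0); \draw[->] (4.6,1.5)--(-1.5,1.5);
\draw[->] (0,0)--(0,-1.2); \draw[->] (1.8,3.2)--(1.8,-1.2);
\node[left] at (-1.5,0.75) {to $A$}; \node[below] at (0.9,-1.2) {to $B$};
\fill (0,0) circle (1.6pt) node[below left] {$o$};
\fill (3,0.6) circle (1.6pt) node[below right] {$b_1$};
\fill (4.6,1.5) circle (1.6pt) node[above] {$b_2$};
\fill (0.8,2.2) circle (1.6pt) node[left] {$\ell_1$};
\fill (1.8,3.2) circle (1.6pt) node[right] {$\ell_2$};
\end{tikzpicture}
\caption{An irreducible set seen in the frame of a hull edge $AB$, where $A$ is at infinity to the left and $B$ at infinity below. The three lowest points are $o,b_1,b_2$, the three leftmost are $o,\ell_1,\ell_2$. All points other than $A,B$ lie in the cone bounded by the rays $ob_1$ and $o\ell_1$. The shaded regions are the quads $\{A,o,b_1,b_2\}$ and $\{B,o,\ell_1,\ell_2\}$.}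
\label{fig:cone}
\end{figure}

\begin{lemma}[cone]\label{lem:cone}
\begin{enumerate}
\item[(a)] All points of $Q\setminus\{o,b_1\}$ lie above the line $ob_1$, and $B$ is the only point of $P$ strictly on its side of this line. All points of $Q\setminus\{o,\ell_1\}$ lie below the line $o\ell_1$, and $A$ is the only point of $P$ strictly on its side of this line.
\item[(b)] The points $o,b_1,b_2,\ell_1,\ell_2$ satisfy
\begin{gather*}
X(o)<X(\ell_1)<X(\ell_2)<X(b_1)<X(b_2),\\
Y(o)<Y(b_1)<Y(b_2)<Y(\ell_1)<Y(\ell_2).
\end{gather*}
\item[(c)] The point $b_1$ is below the line $ob_2$, and $\{A,o,b_1,b_2\}$ is a quad. The point $\ell_1$ is above the line $o\ell_2$, and $\{B,o,\ell_1,\ell_2\}$ is a quad.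
\end{enumerate}
\end{lemma}

\begin{proof}
Passing to the frame $(B,A)$ exchanges the $b_j$ with the $\ell_j$ and turns ``above'' into ``right of'', which for lines through $o$ means ``below''. So in (a) and (c) the second sentence is the first one for the pair $(B,A)$.

(a) Suppose that some point of $Q\setminus\{o,b_1\}$ is below $ob_1$. Let $f$ be the lower tangent point of $Q$ from $o$; then $f\ne b_1$. The set $V=Q\setminus\{o,f\}$ lies right of $o$ and above the line $of$, which has positive slope. The point $b_1\in V$ is above this line and lower than $f$, so it is left of $f$. Lemma~\ref{lem:cap} with $p=o$, $r=f$ gives a point $q$ such that $\{B,o,q,f\}$ is a $B$-quad, and the slope of $qf$ is at least the slope of $b_1f$, which is positive. Peel $B$, then $o$, the lowest point. The remaining set is $V\cup\{f,A\}$, and all its points other than $q,f$ lie above the line $qf$; for $A$ this holds by (F3), as the slope is positive. So we can peel $q$ and $f$. The quad is removable, a contradiction. Finally, by (F3), $B$ is below and $A$ is above $ob_1$.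

(b) Suppose $X(b_2)<X(b_1)$. As in Example~\ref{ex:five}(ii), $b_2$ is above $ob_1$. The path $ob_2b_1$ is nowhere higher than $b_2$, and only $o$ and $b_1$ are lower than $b_2$, so $\{B,o,b_2,b_1\}$ is a $B$-quad. Peel $B$, then $o,b_1,b_2$ as successive lowest points in the presence of $A$: a contradiction. Hence $X(b_1)<X(b_2)$, and by symmetry $Y(\ell_1)<Y(\ell_2)$.

Next, $\ell_1\ne b_1$, since otherwise (a) would place a third point of $Q$ both above and below the line $ob_1$. As $b_1\notin\{o,\ell_1\}$, we get $X(\ell_1)<X(b_1)<X(b_2)$. So $\ell_1\notin\{o,b_1,b_2\}$, which gives $Y(b_2)<Y(\ell_1)<Y(\ell_2)$. So $\ell_2\ne b_1$, and $b_1\notin\{o,\ell_1,\ell_2\}$ gives $X(\ell_2)<X(b_1)$.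

(c) By (a), $b_2$ is above $ob_1$, and $X(o)<X(b_1)<X(b_2)$; by (F2), $b_1$ is below, that is, right of, the line $ob_2$. The three points are consecutive among the $b_j$.
\end{proof}

The quads $\{A,o,b_1,b_2\}$ of different edges must be disjoint if we want to remove them together. As a first step we compare two consecutive edges and show that these quads contain no hull vertex other than $A$.

\begin{lemma}[corner]\label{lem:corner}
Let $C\ne A$ be the other hull neighbor of $B$, and let $o'$ be the tip of $BC$. In the frame $(A,B)$ the point $C$ is the rightmost and $o'$ the second rightmost point of $Q$. Moreover $o'\ne o$, $o'\ne b_1$, and $b_1,b_2\in I$.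
\end{lemma}

\begin{proof}
The point $C$ has the largest angle at $B$ measured from $BA$. The tip $o'$ is the first point after $C$ in the reverse order, and $o'\in I\subseteq Q$; this proves the first statement. Since $o$ is leftmost and $|Q|\ge3$, we have $o'\ne o$. The tip $o'$ is also the first point in the angular order at $C$ from $CB$, so all points of $Q\setminus\{C,o'\}$ lie on the side of the line $o'C$ opposite to $B$, that is, above it.

We show $b_2\ne C$. Suppose $b_2=C$. If $b_1=o'$, then $\{A,o,o',C\}$ is a quad by Lemma~\ref{lem:cone}(c). Peel the hull vertices $A$ and $C$, then $o$, which is leftmost, then $o'$, which is now rightmost; (F5) applies since only $B$ and points of $Q$ remain. This is a contradiction. If $b_1\ne o'$, then $o'\notin\{o,b_1,b_2\}$, so $o'$ is higher than $C$ and left of $C$, and the line $o'C$ has negative slope. The point $o$ is above this line and left of $o'$, hence higher than $o'$, which is absurd.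

By Lemma~\ref{lem:cone}(b), $b_2$ is right of $b_1$. Hence $b_1\ne C$, and $b_1\ne o'$ because only $C\neq b_2$ is right of $o'$. Seen from $A$, the other vertices of the convex polygon $\operatorname{conv}P$ appear in their cyclic order $B,C,\dots$, so $C$ is the lowest point of $H\cap Q$. Since $C\notin\{o,b_1,b_2\}$, all points of $H\cap Q$ are higher than $b_2$.
\end{proof}

Thus $\beta_0(A,B),\beta_1(A,B),\beta_2(A,B)\in I$ for every ordered pair $(A,B)$ of adjacent hull vertices. We can now see why the quad $\{A,o,b_1,b_2\}$ cannot be removed alone: $\ell_1$ is left of $b_1$, $C$ is right of $b_1$, and both are higher, so $b_1$ lies in the triangle $B\ell_1C$.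

\section{The inner hull and the pinwheel of quads}\label{sec:pinwheel}

Let $h_1,\dots,h_k$ be the points of $H$ in counterclockwise order, with indices modulo $k$. For the edge $h_ih_{i+1}$ let $t_i$ be its tip and
\[
u_i=\beta_1(h_i,h_{i+1}),\qquad v_i=\beta_2(h_i,h_{i+1}),\qquad s_i=\beta_1(h_{i+1},h_i).
\]
In the frame $(h_i,h_{i+1})$ these are $t_i=o$, $u_i=b_1$, $v_i=b_2$, $s_i=\ell_1$; all lie in $I$. Put $F_i=\{t_i,u_i,v_i\}$; then $\{h_i\}\cup F_i$ is a quad by Lemma~\ref{lem:cone}(c).

To compare $F_i$ and $F_j$ for edges that need not be adjacent, we need an object that is visible in all frames at once. This is the inner hull $K=\operatorname{conv}I$, a convex polygon because $F_1\subseteq I$. For a vertex $w$ of $K$ let $w^+$ and $w^-$ be the next and the previous vertex in counterclockwise order. A point is \emph{beyond} an edge of $K$ if it lies strictly on the side of the line of the edge that does not contain $K$. Since $P$ lies to the left of the directed edge $h_ih_{i+1}$, the frame $(h_i,h_{i+1})$ preserves orientation, so counterclockwise has the same meaning in the frame and in the plane.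

\begin{lemma}\label{lem:inner}
For each $i$, the points $s_i,t_i,u_i$ are vertices of $K$ with $s_i=t_i^-$ and $u_i=t_i^+$. Moreover:
\begin{enumerate}
\item[(E1)] $h_{i+1}$ is the only point of $P$ beyond the edge $t_iu_i$;
\item[(E2)] $h_i$ is the only point of $P$ beyond the edge $s_it_i$;
\item[(E3)] $h_{i+1}$ is beyond the edge $u_iu_i^+$;
\item[(E4)] if $v_i$ is a vertex of $K$, then $v_i=u_i^+$.
\end{enumerate}
\end{lemma}

\begin{proof}
Work in the frame $(h_i,h_{i+1})$, where $I\subseteq Q$. By Lemma~\ref{lem:cone}(a), $t_iu_i$ is an edge of $K$ with $K$ above it, and $s_it_i$ is an edge of $K$ with $K$ below it; both $u_i$ and $s_i$ are right of $t_i$. A counterclockwise edge has $K$ on its left-hand side, so these edges are directed from $t_i$ to $u_i$ and from $s_i$ to $t_i$. Lemma~\ref{lem:cone}(a) also gives (E1) and (E2).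

Going counterclockwise from the leftmost vertex $t_i$ to the rightmost vertex of $K$, every edge is directed to the right and has $K$ above it, so $h_{i+1}$ is beyond it by (F3). The first of these edges is $t_iu_i$, and $u_i$ is not the rightmost vertex because $v_i\in K$ is right of it. So $u_iu_i^+$ is the second of these edges, which proves (E3).

The vertices of a convex polygon that lie in a closed half-plane are consecutive. If $v_i$ is a vertex of $K$, the vertices of $K$ that are not higher than $v_i$ are $t_i,u_i,v_i$, so $v_i\in\{t_i^-,u_i^+\}$. But $t_i^-=s_i=\ell_1\ne b_2=v_i$ by Lemma~\ref{lem:cone}(b).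
\end{proof}

\begin{lemma}\label{lem:distinct}
The points $t_1,\dots,t_k,u_1,\dots,u_k$ are $2k$ distinct vertices of $K$.
\end{lemma}

\begin{proof}
Since $u_i=t_i^+$, we have $t_i=t_j$ if and only if $u_i=u_j$, and then the edges $t_iu_i$ and $t_ju_j$ coincide, so $h_{i+1}=h_{j+1}$ by (E1), and $i=j$. Suppose $t_i=u_j$. Then $s_i=t_i^-=u_j^-=t_j$, so the edges $s_it_i$ and $t_ju_j$ coincide, and $h_i=h_{j+1}$ by (E1) and (E2). Thus $u_{i-1}=t_i$, which contradicts $b_1\ne o'$ in Lemma~\ref{lem:corner} for $(A,B,C)=(h_{i-1},h_i,h_{i+1})$.
\end{proof}

In particular $n\ge3k\ge9$; as only removable quads have been excluded so far, every set of $5$ to $8$ points has a removable quad.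

A hull vertex $B$ with hull neighbors $A$ and $C$ is \emph{tight} if $\beta_1(A,B)=\beta_1(C,B)$. The condition is symmetric in $A$ and $C$. For $B=h_{i+1}$ it reads $u_i=s_{i+1}$, which says that $t_i,u_i,t_{i+1}$ are consecutive vertices of $K$.

\begin{lemma}\label{lem:disjoint}
If no hull vertex is tight, then $F_1,\dots,F_k$ are pairwise disjoint.
\end{lemma}

\begin{proof}
We first note that $u_i^+\ne t_j$ for all $i,j$. Indeed, if $u_i^+=t_j$, then $u_i=t_j^-=s_j$, the edges $u_iu_i^+$ and $s_jt_j$ coincide, and (E2) and (E3) give $h_j=h_{i+1}$. So $u_i=s_{i+1}$, and $h_{i+1}$ is tight.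

Let $i\ne j$ and suppose that $F_i\cap F_j\ne\emptyset$. By Lemma~\ref{lem:distinct}, after exchanging $i$ and $j$ if necessary, $v_i\in F_j$.

\emph{Case 1: $v_i$ is a vertex of $K$.} Then $v_i=u_i^+$ by (E4). We have just excluded $v_i=t_j$. If $v_i=u_j$, then $u_i=u_j^-=t_j$. If $v_i=v_j$, then $u_i^+=u_j^+$ by (E4), so $u_i=u_j$. Both contradict Lemma~\ref{lem:distinct}.

\emph{Case 2: $v_i$ is not a vertex of $K$.} Then $v_i=v_j=v$, and $v$ is interior to $K$, since a point on an edge would be collinear with two vertices. Let $D_i$ be the open half-plane bounded by the line $h_iv$ that contains $h_{i+1}$. The points of $I$ in $D_i$ are those that precede $v_i$ in the angular order at $h_i$, namely $t_i$ and $u_i$, and the line $h_iv$ contains no vertex of $K$. So $\partial K\cap D_i$ is an open arc whose only vertices are $t_i,u_i$ and whose two ends lie in the relative interiors of the edges $s_it_i$ and $u_iu_i^+$. The same holds for $j$. The lines $h_iv$ and $h_jv$ are distinct and cross at the interior point $v$, so $D_i\cap D_j$ is an open wedge with apex $v$, and $\gamma=\partial K\cap D_i\cap D_j$ is a nonempty arc with one end on each line. By Lemma~\ref{lem:distinct},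 $\gamma$ contains no vertex of $K$, so it lies in a single edge $e$ of $K$. The end of $\gamma$ on the line $h_iv$ lies on $e$ and is an end of $\partial K\cap D_i$; hence $e\in\{s_it_i,\,u_iu_i^+\}$, and likewise $e\in\{s_jt_j,\,u_ju_j^+\}$. All these edges are written counterclockwise, and $t_i\ne t_j$, $u_i\ne u_j$. So $u_iu_i^+=s_jt_j$ or $u_ju_j^+=s_it_i$, that is, $u_i^+=t_j$ or $u_j^+=t_i$, which we have excluded.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw (210:4)--(330:4)--(90:4)--cycle;
\foreach \a in {0,120,240}
  \filldraw[rotate=\a,fill=gray!25] (210:4)--(-0.46,-1.58)--(0.74,-1.03)--(0.84,-0.6)--cycle;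
\foreach \a in {0,120,240}{
  \draw[rotate=\a,dashed] (0.84,-0.6)--(2.37,-0.10);
  \fill[rotate=\a] (210:4) circle (1.8pt) (-0.46,-1.58) circle (1.8pt) (0.74,-1.03) circle (1.8pt) (0.84,-0.6) circle (1.8pt);}
\fill (0.05,0.35) circle (1.8pt) (0.3,-0.2) circle (1.8pt) (-0.3,-0.3) circle (1.8pt);
\node[left] at (210:4) {$h_1$}; \node[right] at (330:4) {$h_2$}; \node[above] at (90:4) {$h_3$};
\node[below right] at (-0.46,-1.5) {$t_1$}; \node[below right] at (0.74,-1.03) {$u_1$}; \node[below right] at (0.88,-0.5) {$v_1$};
\end{tikzpicture}
\caption{A schematic pinwheel for a triangular hull. A ray from $h_i$, turning away from the edge $h_ih_{i+1}$, meets $t_i,u_i,v_i$ first, and $\{h_i,t_i,u_i,v_i\}$ is a quad (shaded). All points outside the three quads lie in the central triangle bounded by the lines $h_iv_i$, so the three quads can be removed together.}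
\label{fig:pinwheel}
\end{figure}

\begin{proposition}[pinwheel]\label{prop:pinwheel}
If no hull vertex is tight, then $S=H\cup F_1\cup\dots\cup F_k$ is a removable set of size $4k$.
\end{proposition}

\begin{proof}
The $F_i$ are disjoint subsets of $I$ by Lemma~\ref{lem:disjoint}, so $S$ is the disjoint union of the $k$ quads $\{h_i\}\cup F_i$; see Figure~\ref{fig:pinwheel}. In the frame $(h_i,h_{i+1})$, the points of $F_i$ are the three lowest points of $Q$, so every point of $P\setminus S$, and hence every point of $\operatorname{conv}(P\setminus S)$, is higher than all points of $F_i$. Thus $F_i\cap\operatorname{conv}(P\setminus S)=\emptyset$. The points of $H$ are extreme in $P$, so they do not lie in $\operatorname{conv}(P\setminus S)$ either.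
\end{proof}

\section{A tight vertex forces ten points}\label{sec:tight}

It remains to handle tight vertices, and here we use removable sets of size $8$. In a frame $(A,B)$ of an irreducible set we can always peel $A,B$, then $o,b_1,b_2$ from the bottom, then $\ell_1$ from the left. To obtain a removable set of size $8$ we need two more points that can be peeled and a way to split the eight points into an $A$-quad and a $B$-quad. There are three candidates for the $A$-quad, namely $\{A,o,b_1,b_2\}$, $\{A,b_1,b_2,\ell_1\}$ and $\{A,o,b_2,\ell_1\}$, and the following lemma uses each of them once. Its conclusion limits the number of points left of $b_1$. At a tight vertex $B$ the point $b_1$ is common to two frames that order the points around $B$ in opposite directions, so the lemma will limit the number of points on both sides of $b_1$.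

\begin{lemma}\label{lem:threeleft}
Let $(A,B)$ be an ordered pair of adjacent hull vertices. Suppose that in the frame $(A,B)$ no point $w\in Q$ with $X(b_1)<X(w)<X(b_2)$ lies below the line $\ell_1b_2$. Then $o,\ell_1,\ell_2$ are the only points of $Q$ left of $b_1$.
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:cone}(b) throughout. Let $W=Q\setminus\{o,b_1,b_2\}$. All points of $W$ are higher than $b_2$; the leftmost is $\ell_1$ and the second leftmost is $\ell_2$. The lines $\ell_1b_2$ and $\ell_2b_1$ have negative slope. Every peeling below begins with $A,B,o,b_1,b_2,\ell_1$.

\emph{Step 1: no point of $W$ is below the line $\ell_1b_2$.} Suppose that one is. Then the lower tangent point $f$ of $W$ from $\ell_1$ is below this line as well. A point that is higher than $b_2$ and right of $b_2$ is above the line, so $f$ is left of $b_2$, and by the hypothesis $f$ is left of $b_1$. Also $f$ is lower than $\ell_1$, so $f\ne\ell_2$, and $\ell_2$ is left of $f$. The set $V=W\setminus\{\ell_1,f\}$ lies right of $\ell_1$ and above $\ell_1f$, and it contains $\ell_2$. Lemma~\ref{lem:cap} with $p=\ell_1$, $r=f$ gives a point $q\in V$. All points of $Q$ horizontally between $\ell_1$ and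 $f$ belong to $V$, because $o$ is left of $\ell_1$ and $b_1,b_2$ are right of $f$. So $\{B,\ell_1,q,f\}$ is a $B$-quad. It is disjoint from the quad $\{A,o,b_1,b_2\}$. After $\ell_1$ peel $f$, which is extreme in $W$, and $q$, which is extreme in $V$. This is a removable set of size $8$, a contradiction.

\emph{Step 2: $\{A,b_1,b_2,\ell_1\}$ and $\{A,o,b_2,\ell_1\}$ are quads.} In both sets $b_2$ is the middle point in height and is to the right of the other two points of $Q$, so it is right of the line joining them by (F2). A point whose height is between those of $b_2$ and $\ell_1$ belongs to $W\setminus\{\ell_1\}$, so by Step 1 it is above, that is, right of, the line $\ell_1b_2$. No point has height between those of $b_1$ and $b_2$. The only point with height between those of $o$ and $b_2$ is $b_1$, which is below, that is, right of, the line $ob_2$ by Lemma~\ref{lem:cone}(c). So (F4) applies to both sets.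

\emph{Step 3.} Let $R=W\setminus\{\ell_1\}$, with leftmost point $\ell_2$. Suppose that the conclusion fails. A fourth point left of $b_1$ is different from $b_2$, so some $g\in R\setminus\{\ell_2\}$ is left of $b_1$. We distinguish two cases by the position of $R$ relative to the line $\ell_2b_1$.

Suppose that some point of $R$ is below $\ell_2b_1$. Then so is the lower tangent point $c$ of $R$ from $\ell_2$. Hence $c$ is lower than $\ell_2$; and $c$ is left of $b_1$, because a point higher than $b_1$ and right of $b_1$ is above the line. Consider $\{B,o,\ell_2,c\}$. Here $X(o)<X(\ell_2)<X(c)$ and $\ell_2$ is higher than $o$ and $c$. The only point horizontally between $o$ and $\ell_2$ is $\ell_1$, which is above $o\ell_2$ by Lemma~\ref{lem:cone}(c). The points horizontally between $\ell_2$ and $c$ are left of $b_1$ and $b_2$, so they belong to $R$ and lie above $\ell_2c$. Thus $\{B,o,\ell_2,c\}$ is a $B$-quad, disjoint from $\{A,b_1,b_2,\ell_1\}$. After $\ell_1$ peel $\ell_2$ and $c$, which are extreme in $R$: a contradiction.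

Suppose that $V=R\setminus\{\ell_2\}$ lies above $\ell_2b_1$. Since $g\in V$ is left of $b_1$, Lemma~\ref{lem:cap} with $p=\ell_2$, $r=b_1$ gives a point $q\in V$. All points of $Q$ horizontally between $\ell_2$ and $b_1$ belong to $V$, because $o,\ell_1$ are left of $\ell_2$ and $b_2$ is right of $b_1$. So $\{B,\ell_2,q,b_1\}$ is a $B$-quad, disjoint from $\{A,o,b_2,\ell_1\}$. After $\ell_1$ peel $\ell_2$, which is leftmost in $R$, and $q$, which is extreme in $V$: a contradiction.
\end{proof}

\begin{proposition}\label{prop:tight}
If an irreducible set has a tight hull vertex, then $n=10$.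
\end{proposition}

\begin{proof}
Let $B$ be tight with hull neighbors $A$ and $C$. Let $X,Y,Q,o,b_j,\ell_j$ refer to the frame $(A,B)$ and $X',Y',Q',o',b'_j,\ell'_j$ to the frame $(C,B)$. Put $u=b_1=b'_1$. The situation is symmetric under exchanging $A$ with $C$, which exchanges primed and unprimed objects. Both $X$ and $X'$ order points by their angle at $B$, from opposite ends. So on $P\setminus\{A,B,C\}\supseteq I$ the two orders are reverse to each other, $C$ is rightmost in $Q$, and $A$ is rightmost in $Q'$.

It suffices to prove the conclusion of Lemma~\ref{lem:threeleft} in both frames. Then, in the angular order at $B$ from $A$ to $C$, the points before $u$ are $A,o,\ell_1,\ell_2$ and the points after $u$ are $\ell'_2,\ell'_1,o',C$; together with $B$ and $u$ these are $10$ points.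

Unless stated otherwise we work in the frame $(A,B)$. By Lemma~\ref{lem:corner}, $o\ne o'$ and $b_2,b'_2\in I$. By Lemma~\ref{lem:cone}(b) in the two frames, $X(u)<X(b_2)$ and $X'(u)<X'(b'_2)$, that is,
\begin{equation}\label{eq:sides}
X(b'_2)<X(u)<X(b_2)<X(C).
\end{equation}
The angular order at $C$ from $CB$ begins with $o',u,b'_2$. Therefore
\begin{equation}\label{eq:Cline}
\text{$o'$ and $u$ are the only points of $Q$ below the line $b'_2C$.}
\end{equation}

\emph{Step 1: $b_2=o'$ or $b'_2=o$.} Suppose not. By \eqref{eq:sides}, $b'_2\notin\{o,u,b_2\}$, so $b'_2$ is right of $o$ and higher than $b_2$. The points $o$ and $b_2$ are different from $o',u,b'_2,C$, so by \eqref{eq:Cline} both are above the line $b'_2C$. Since $o$ is above this line, left of $b'_2$ and lower than $b'_2$, the line has positive slope. Since $b_2$ is above it and right of $b'_2$, it is higher than $b'_2$, a contradiction.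

\emph{Step 2: if $b_2=o'$, then the conclusion of Lemma~\ref{lem:threeleft} holds in the frame $(A,B)$.} We first show $b_3=\ell_1$. Here tightness is used: by Lemma~\ref{lem:cone}(a) for the pair $(C,B)$, the point $B$ is alone on its side of the line $o'b'_1=b_2b_1$. So $b_3$ is above this line, which has positive slope, hence left of it. By (F2), $b_2$ is right of $b_1b_3$, and $\{A,b_1,b_2,b_3\}$ is an $A$-quad of three points consecutive in height. Suppose $b_3\ne\ell_1$. Then $Y(b_3)<Y(\ell_1)<Y(\ell_2)$, so this quad is disjoint from the quad $\{B,o,\ell_1,\ell_2\}$ of Lemma~\ref{lem:cone}(c). Peel $A,B$, then $o,b_1,b_2,b_3$ from the bottom, then $\ell_1,\ell_2$ from the left: a removable set of size $8$, a contradiction.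

Now let $X(b_1)<X(w)<X(b_2)$. Then $w\notin\{o,b_1,b_2,\ell_1\}=\{b_0,\dots,b_3\}$, so $w$ is higher than $\ell_1$ and right of $\ell_1$, hence above the line $\ell_1b_2$ of negative slope. Lemma~\ref{lem:threeleft} applies.

\emph{Step 3: both frames.} By Step 1 and symmetry we may assume $b_2=o'$. By Step 2 the points of $Q$ left of $u$ are $o,\ell_1,\ell_2$, so $b'_2\in\{o,\ell_1,\ell_2\}$ by \eqref{eq:sides}.

If $b'_2=\ell_1$: the point $C$ is below $o\ell_1$ by Lemma~\ref{lem:cone}(a), and $X(o)<X(\ell_1)<X(C)$, so $o$ is below $\ell_1C=b'_2C$ by (F2). As $o\notin\{o',u\}$, this contradicts \eqref{eq:Cline}.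

If $b'_2=o$: Step 2 with $A$ and $C$ exchanged gives the conclusion of Lemma~\ref{lem:threeleft} in the frame $(C,B)$.

If $b'_2=\ell_2$: the points $\ell_2$ and $u$ are neighbors in the angular order at $B$, so no $w\in Q'$ satisfies $X'(b'_1)<X'(w)<X'(b'_2)$. The hypothesis of Lemma~\ref{lem:threeleft} in the frame $(C,B)$ holds vacuously, and the lemma applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:removable}]
Let $n\ge5$, $n\ne10$, and suppose that $P$ has no removable set of size $4$ or $8$. Then $P$ is irreducible. By Proposition~\ref{prop:tight} no hull vertex is tight, and by Proposition~\ref{prop:pinwheel} there is a removable set of size $4k$.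
\end{proof}

By Section~\ref{sec:induction}, Theorems~\ref{thm:main} and~\ref{thm:partition} follow.

\begin{remark}
Since $4k\ge12$, Theorem~\ref{thm:removable} gives a removable set of size $4$ or $8$ whenever $5\le n\le11$ and $n\ne10$. The hypothesis $n\ne10$ is used only to pass from Proposition~\ref{prop:tight} to the absence of tight vertices: with exactly three points of $I$ on each side of $u$ in the angular order at $B$, Step 3 in the proof of Lemma~\ref{lem:threeleft} has no point $g$ to start from. The argument does not decide whether an irreducible set of ten points exists.
\end{remark}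

\begin{thebibliography}{1}

\bibitem{quads}
\emph{On the number of empty convex quadrilaterals of a finite set in the plane},
\texttt{https://core.ac.uk/download/pdf/82721396.pdf}.

\end{thebibliography}
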